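# Seven-edge graphs with a $K_4$, eight-edge graphs without one, and hypergraphical designs

## 1. A family that meets every nine-edge graph in exactly nine members

Fix $p\ge 6$ and consider graphs on the vertex set $[p]=\{1,\dots,p\}$, each identified with its set of edges. Let $\mathcal F$ consist of

* all 7-edge graphs that contain a $K_4$, and
* all 8-edge graphs that contain no $K_4$.

The claim is that every 9-edge graph on $[p]$ contains exactly nine members of $\mathcal F$ as edge-subsets.

Three cases by hand. The graph $K_{3,3}$ has 9 edges and no $K_4$. None of its 7-edge subgraphs is in $\mathcal F$, and all nine of its 8-edge subgraphs are. The count is $0+9$. Next take a $K_4$ together with three further edges that create no other $K_4$. A 7-edge subgraph containing the $K_4$ is obtained by adding one of the three extra edges, so there are 3. An 8-edge subgraph containing the $K_4$ is obtained by deleting one of the three extra edges, so 3 of the nine 8-edge subgraphs are bad and $6$ are good. The count is $3+6$. Finally, $K_5$ minus an edge has 9 edges and two copies of $K_4$, which share a triangle. Each copy lies in three 7-edge subgraphs and in three 8-edge subgraphs. No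 proper subgraph contains both copies, because their union has $6+6-3=9$ edges. The count is $6+(9-6)$.

The general reason is the same. Two distinct copies of $K_4$ share at most three vertices, hence at most 3 edges, so their union has at least 9 edges. Let a 9-edge graph $S$ contain exactly $r$ copies of $K_4$. Each copy lies in $3$ of the 7-edge subgraphs of $S$ and in $3$ of the 8-edge subgraphs of $S$, and no graph with at most 8 edges contains two copies. So $S$ contains $3r$ members of $\mathcal F$ with 7 edges and $9-3r$ with 8 edges. The total is $9$ whatever $r$ is.

Each copy of $K_4$ adds three members in one size and removes three in the other. The rest of these notes says what this is for and how far it goes.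

## 2. Hypergraphical designs and a finiteness conjecture

Let $d\ge2$ and $p>d$ be integers, and let $X=\binom{[p]}d$ be the set of all $d$-subsets of $[p]$, that is, the edge set of the complete $d$-uniform hypergraph $K_p^{(d)}$. Put $v=|X|=\binom pd$. Let $t\ge1$ and $\lambda\ge1$ be integers. Elements of $X$ are called edges, and a subset of $X$ is a $d$-uniform hypergraph on $[p]$ given by its edges. A **copy** of a hypergraph is its image under some element of $S_p$. A **matching** is a set of pairwise disjoint edges.

**Definition.** A (simple) $t$-$(v,K,\lambda)$ design on $X$ is a nonempty set $\mathcal B$ of subsets of $X$, called blocks, such that every $t$-subset of $X$ lies in exactly $\lambda$ blocks. Here $K=\{|B|:B\in\mathcal B\}$ is exactly the set of block sizes. If $K=\{k\}$ this is an ordinary $t$-$(v,k,\lambda)$ design.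

**Definition.** The group $S_p$ acts on $X$, hence on subsets of $X$. The design is $d$-hypergraphical if $\mathcal B$ is invariant under this action. In other words, with each block, every isomorphic copy of it on $[p]$ is a block. For $d=2$ the design is called graphical.

**Definition.** The design is non-trivial if

* (i) $t<k<v$ for every $k\in K$, and
* (ii) $\mathcal B$ is not the set of all subsets of $X$ whose size lies in $K$.

*Example.* Take $d=2$, $p=5$, so $v=10$, and let the blocks be all copies of $K_{1,4}$, of $C_4$, and of $K_3\sqcup K_2$. All blocks have 4 edges. This is a graphical $3$-$(10,4,1)$ design. To check it, list the 3-edge graphs on five vertices. They are $K_3$, $K_{1,3}$, the path with three edges, and a two-edge path plus a disjoint edge. A $K_3$ lies only in the block obtained by adding the edge on the other two vertices. A $K_{1,3}$ lies only in the star $K_{1,4}$ with the same center. A path with three edges lies only in the $C_4$ that closes it. The path $abc$ with the edge $de$ lies only in the triangle $abc$ with $de$. So each 3-subset of $X$ lies in exactly one block. Here $3<4<10$, and not all 4-edge graphs are blocks, so the design is non-trivial.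

The statement to be tested appears in *The Combinatorics of Dom de Caen*.

**Conjecture.** For fixed $d\ge2$ and $\lambda$, there are only finitely many non-trivial $d$-hypergraphical $t$-$\left(\binom pd,K,\lambda\right)$ designs, with $t\ge2$, $p$, $K$ ranging freely.

The conjecture is false, for every $d\ge 2$. These are the results we prove.

**Theorem 1.** For every $d\ge2$ there is $\lambda$ such that non-trivial $d$-hypergraphical designs with $t=v-\lambda$ and index $\lambda$ exist for all large $p$. This holds for

* every $\lambda=\binom qd+n$ with $q\ge d+1$ and $3\le n\le\binom{q-1}{d-1}$ (for instance $\lambda=9$ for $d=2$, and $\lambda=d+4$ for $d\ge3$);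
* every $\lambda\ge\lambda_0(d)$, for some $\lambda_0(d)$;
* for $d=2$: every $\lambda\in\{9,12,13,14,15\}$ and every $\lambda\ge18$.

For $d=2$, $\lambda=9$ there is a non-trivial graphical $t$-$\left(\binom p2,\{v-8,v-7\},9\right)$ design with $t=v-9$ for every $p\ge6$.

**Theorem 2.** Let $w=4d+\lambda+5$, $p_0=\binom wd+2dw$, $p\ge p_0$. Every $d$-hypergraphical $t$-$(v,K,\lambda)$ design with $t\ge2$ satisfying (i) has $v-t\le\lambda$. Consequently:

* (a) the conjecture is true for ordinary designs ($|K|=1$);
* (b) the number of non-trivial such designs on $[p]$ is the same finite number $N(d,\lambda)$ for all $p\ge p_0$. The conjecture holds for $(d,\lambda)$ if and only if $N(d,\lambda)=0$, and this is decidable by a finite check.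

**Theorem 3.** The conjecture holds for all $d\ge2$ when $\lambda\le5$, and for $d=2$ when $\lambda\le8$. So for $d=2$ the least $\lambda$ for which it fails is exactly $9$.

The cases $d=2$, $\lambda\in\{10,11,16,17\}$ are not settled here.

## 3. Complements of blocks

This section translates designs with $t$ close to $v$ into families like the one in Section 1. Put $s=v-t$, and for a set $\mathcal B$ of subsets of $X$ let
$$\mathcal F=\{X\setminus B:B\in\mathcal B\}.$$
Its members are called **co-blocks**. A block $B$ contains a $t$-set $T$ if and only if $X\setminus B$ is contained in $X\setminus T$, which has $s$ elements. As $T$ runs over all $t$-sets, $X\setminus T$ runs over all $s$-sets. Also $t<|B|<v$ means $1\le|X\setminus B|\le s-1$. So $\mathcal B$ is a design with index $\lambda$ satisfying (i) if and only if $\mathcal F\ne\emptyset$, every $A\in\mathcal F$ has $1\le|A|\le s-1$, and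
$$\text{every } s\text{-subset of } X \text{ contains exactly } \lambda \text{ members of } \mathcal F. \tag{1}$$
Condition (ii) says that $\mathcal F$ is not the family of *all* sets whose size lies in $\{|A|:A\in\mathcal F\}$. The family $\mathcal B$ is $S_p$-invariant if and only if $\mathcal F$ is.

In this language Section 1 gives a family with $s=\lambda=9$. Since the co-block sizes 7 and 8 do not depend on $p$, we get a design for every $p\ge6$ with the same $\lambda$, and this is what breaks the conjecture. The formal check of non-triviality is part of Lemma 1.

Would something smaller than $K_4$ do? Try triangles. Two distinct triangles share at most one edge, so their union has at least 5 edges. The analogous recipe has $s=5$, and asks for the 4-edge graphs containing a triangle (one edge more than a triangle) and the 4-edge graphs containing no triangle (one edge less than $s$). The two sizes coincide, $\mathcal F$ is the set of all 4-edge graphs, and (ii) fails. The recipe needs two distinct members of the guiding family to differ in at least *three* edges in each direction. That is the hypothesis $n\ge 3$ below.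

## 4. The two-level construction

**Lemma 1.** Let $n\ge3$, $m\ge1$, $v\ge m+n+2$. Let $\mathcal H\neq\emptyset$ be an $S_p$-invariant family of $m$-subsets of $X$ with $|Z\setminus Z'|\ge n$ for all distinct $Z,Z'\in\mathcal H$. Let $\mathcal F$ consist of all $(m+1)$-subsets of $X$ that contain some member of $\mathcal H$, and all $(m+n-1)$-subsets that contain no member of $\mathcal H$. Then $\mathcal F$ is the co-block family of a non-trivial $d$-hypergraphical design with $\lambda=s=m+n$ and $t=v-\lambda\ge2$.

**Step 1: the count (1).** For distinct $Z,Z'\in\mathcal H$ we have $|Z\cup Z'|=|Z'|+|Z\setminus Z'|\ge m+n$. So a set of size at most $m+n-1$ contains at most one member of $\mathcal H$. Let $|S|=m+n$, and let $S$ contain exactly $r$ members of $\mathcal H$. Each such $Z$ lies in exactly $n$ of the $(m+1)$-subsets of $S$ (add one of the $n$ elements of $S\setminus Z$) and in exactly $n$ of the $(m+n-1)$-subsets of $S$ (delete one of these $n$ elements). No subset of either size is counted for two different $Z$. Hence $S$ contains $rn$ members of $\mathcal F$ of size $m+1$. Of the $m+n$ subsets of size $m+n-1$, exactly $rn$ contain a member of $\mathcal H$, so $(m+n)-rn$ are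 in $\mathcal F$. Since $n\ge3$, the sizes $m+1<m+n-1$ are different, and the total is $m+n$.

**Step 2: the other conditions.** The sizes satisfy $1\le m+1<m+n-1=s-1$. By Step 1, $\mathcal F\ne\emptyset$. It is $S_p$-invariant because $\mathcal H$ is. Finally $t=v-(m+n)\ge2$.

**Step 3: non-triviality.** We show that some but not all $(m+1)$-sets are in $\mathcal F$. Some are: add one element to a member of $\mathcal H$. For the other direction take $Z\in\mathcal H$ and a set $A\supset Z$ with $|A|=m+n-1$. Then $Z$ is the only member of $\mathcal H$ inside $A$. Choose $z\in Z$. The set $A\setminus\{z\}$ has $m+n-2\ge m+1$ elements and contains no member of $\mathcal H$, so any $(m+1)$-subset of it is not in $\mathcal F$. Thus (ii) holds. $\square$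

**The case $d=2$, $\lambda=9$.** Let $\mathcal H$ be the set of all copies of $K_4$ in $K_p$. Then $m=6$, and two distinct copies share at most 3 edges, so $n=3$ is admissible. The hypothesis $v\ge 11$ holds for $p\ge6$, since $\binom62=15$. This is the family of Section 1, and Lemma 1 makes it a non-trivial graphical design with $t=v-9$, $\lambda=9$. Both co-block sizes occur. A $K_4$ plus one edge has 7 edges. The graph $K_{2,4}$ has 8 edges and 6 vertices, and it is bipartite, so it has no $K_4$. Hence $K=\{v-8,v-7\}$. There is one such design for each $p\ge 6$, so the conjecture fails for $d=2$, $\lambda=9$.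

**First bullet of Theorem 1.** Let $q\ge d+1$ and $3\le n\le\binom{q-1}{d-1}$. Let $\mathcal H$ be the set of all copies of $K_q^{(d)}$ in $K_p^{(d)}$, with $p\geq q$ so large that $v\ge m+n+2$, where $m=\binom qd$. Two distinct copies share at most $q-1$ vertices, hence at most $\binom{q-1}d$ edges, and
$$|Z\setminus Z'|\ge\binom qd-\binom{q-1}d=\binom{q-1}{d-1}\ge n .$$
Lemma 1 gives $\lambda=\binom qd+n$. For $d\ge3$ we may take $q=d+1$ and $n=3\le d=\binom{d}{d-1}$, which gives $\lambda=d+4$. Together with $\lambda=9$ for $d=2$, this disproves the conjecture for every $d\ge2$.

## 5. Disjoint unions of robust hypergraphs, and all large $\lambda$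

Single cliques do not reach all large $\lambda$. For $d=2$ a given $q$ yields the interval $\binom q2+3\le\lambda\le\binom q2+q-1$, and the next interval begins at $\binom{q+1}2+3=\binom q2+q+3$. So between consecutive intervals the three values $\binom q2+q,\ \binom q2+q+1,\ \binom q2+q+2$ are missed. More freedom in $m$ is needed, and we get it from disjoint unions. The question is when two distinct copies of a disjoint union must differ in three edges.

**Definition.** A hypergraph $G$ with at least two vertices is 3-robust if for every partition of its vertex set into two nonempty parts at least three edges meet both parts.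

*Example.* $K_3$ is not 3-robust, since separating one vertex leaves only two crossing edges. $K_4$ is 3-robust, since the parts have sizes $1,3$ or $2,2$, with $3$ or $4$ crossing edges. A 3-robust hypergraph is connected and has no isolated vertices.

**Cliques are robust.** We check that $K_q^{(d)}$ with $q\ge d+2$ is 3-robust. For $d=2$, parts of sizes $a,b$ with $a+b=q$ give $ab\ge q-1\ge3$ crossing edges. For $d\ge3$, choose $x,y$ in different parts. The edges containing both cross, and there are $\binom{q-2}{d-2}$ of them. Since $1\le d-2\le q-4$, this is at least $q-2\ge3$.

**Lemma 2.** Let $Z$ be a vertex-disjoint union of 3-robust hypergraphs, and $Z'$ a copy of $Z$ with $|Z\setminus Z'|\le2$. Then $Z$ and $Z'$ have the same component vertex sets.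

*Proof.* Write $V(\cdot)$ for the set of non-isolated vertices, and let $V_i$ be the vertex set of a component of $Z$. For every partition of $V_i$ into two nonempty parts, at least three edges of $Z$ inside $V_i$ cross it, and at most two of them are missing from $Z'$. So some edge of $Z\cap Z'$ inside $V_i$ crosses it. Hence the edges of $Z\cap Z'$ inside $V_i$ connect $V_i$. So $V_i$ lies in one component of $Z'$, and every vertex of $V_i$ is non-isolated in $Z'$. It follows that $V(Z)\subseteq V(Z')$, with equality because $Z'$ is a copy of $Z$ and the two sets have the same size. The sets $V_i$ partition $V(Z')$ and each lies in one component of $Z'$, so each component vertex set of $Z'$ is a nonempty union of sets $V_i$. Since $Z$ and $Z'$ have the same number of components, each such union is a single $V_i$. $\square$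

**Second bullet of Theorem 1.** Let $Z$ be a disjoint union of cliques $K_{q_i}^{(d)}$ with all $q_i\ge d+2$, and let $\mathcal H$ be the set of its copies in $K_p^{(d)}$, $p$ large. Suppose $Z,Z'\in\mathcal H$ with $|Z\setminus Z'|\le2$. By Lemma 2 they have the same component vertex sets. All components of both are complete, so $Z=Z'$. Hence distinct members satisfy $|Z\setminus Z'|\ge3$, and Lemma 1 with $n=3$ gives $\lambda=3+\sum_i\binom{q_i}d$ for all large $p$.

It remains to see that the sums $\sum_i\binom{q_i}d$ contain all large integers. The forward difference of $\binom xk$ as a function of $x$ is $\binom x{k-1}$. Taking $d$ differences of $\binom xd$ gives $\binom x0=1$, that is,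
$$\sum_{i=0}^d(-1)^{d-i}\binom di\binom{x+i}d=1 .$$
With $x=d+2$ this is an integer combination of the numbers $\binom qd$, $d+2\le q\le2d+2$, equal to $1$. So these numbers have greatest common divisor $1$. The additive semigroup generated by finitely many positive integers with greatest common divisor $1$ contains all sufficiently large integers. This gives $\lambda_0(d)$.

## 6. The values of $\lambda$ for graphs: adding $K_{3,3}$

For $d=2$ the cliques $K_4$ and $K_5$ contribute $6$ and $10$ edges. To get odd values cheaply we also allow the component $K_{3,3}$, with $9$ edges.

**Step 1: $K_{3,3}$ is 3-robust.** Let one part contain $a$ vertices of one side and $b$ of the other. The number of crossing edges is $a(3-b)+b(3-a)=3a+3b-2ab$. Up to symmetry the values for $(a,b)$ are: $(0,1)$: $3$; $(0,2)$: $6$; $(0,3)$: $9$; $(1,1)$: $4$; $(1,2)$: $5$; $(1,3)$: $6$; $(2,2)$: $4$; $(2,3)$: $3$. So it is at least $3$ unless $(a,b)\in\{(0,0),(3,3)\}$, which do not give two nonempty parts.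

**Step 2: two different $K_{3,3}$ on the same six vertices differ in four edges.** Let the bipartitions be $\{A,B\}\ne\{A',B'\}$. After possibly exchanging $A'$ and $B'$, we have $|A\cap A'|=2$. Then $|A\cap B'|=|B\cap A'|=1$ and $|B\cap B'|=2$. A common edge joins $A\cap A'$ to $B\cap B'$ or $A\cap B'$ to $B\cap A'$, so there are $2\cdot2+1\cdot1=5$ common edges. Each graph has $9-5=4$ edges not in the other.

**Step 3: unions of $K_4,K_5,K_{3,3}$.** Let $Z$ be a disjoint union of such components, $Z'$ a copy, $|Z\setminus Z'|\le2$. By Lemma 2 the component vertex sets agree. The vertex numbers $4,5,6$ determine the type, so on each component vertex set $Z$ and $Z'$ have components of the same type. These components are equal for $K_4$ and $K_5$. They are equal for $K_{3,3}$ by Step 2, since otherwise $|Z\setminus Z'|\ge4$. So $Z=Z'$, and Lemma 1 with $n=3$ gives $\lambda=m+3$ for every positive $m$ in the semigroup generated by $6,9,10$.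

**Step 4: arithmetic.** The semigroup contains $6,9,10,12,15,16,18,19,20,21,22$. It also contains $24$, $25=15+10$, $26=16+10$, $27$, $28=18+10$, $29=19+10$. These last six are consecutive, so adding multiples of $6$ gives all $m\ge24$. Hence we get $\lambda=9,12,13,15,18,19,21,22,23,24,25$ and all $\lambda\ge27$. The first bullet with $(q,n)=(5,4),(6,5),(7,5)$ gives $10+4=14$, $15+5=20$, $21+5=26$. Together this is $\{9,12,13,14,15\}$ and all $\lambda\ge18$, and Theorem 1 is proved. $\square$

## 7. Stars of edges force $v-t\le\lambda$, as long as they fit

All our examples have $s=v-t=\lambda$. The main assertion of Theorem 2 is that $s\le\lambda$ always, once $p\geq p_0$. Recall $w=4d+\lambda+5$ and $p_0=\binom wd+2dw$. Let $p\ge p_0$, and let $\mathcal B$ be a $d$-hypergraphical $t$-$(v,K,\lambda)$ design with $t\ge2$ satisfying (i). Since there is a co-block $A$ with $1\le|A|\le s-1$, we have $s\ge2$.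

The natural way to bound $s$ is to find an $s$-set $S$ on which a large part of $S_p$ acts. One co-block in $S$ then produces many, while (1) allows only $\lambda$.

**Case A: $s+2<\binom wd$.** Then $s\le p-d+1$, because $p-d+1\ge\binom wd+2dw-d+1>s$. Fix $D\subset[p]$ with $|D|=d-1$ and $U\subset[p]\setminus D$ with $|U|=s$, and let
$$S=\{D\cup\{u\}:u\in U\}.$$
This is a star with $s$ edges. By (1), $S$ contains a co-block $A$ (as $\lambda\ge1$), with $1\le|A|\le s-1$. The group $\mathrm{Sym}(U)$ preserves $S$ and acts on it as the full symmetric group. So all $|A|$-subsets of $S$ are co-blocks, and there are $\binom s{|A|}\ge s$ of them. Hence $\lambda\ge s$.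

The argument stops when $s>p-d+1$: no star has $s$ edges, and $s$ may be as large as $v-2$. Other symmetric choices of $S$ do not help directly. Suppose for instance that $S$ is the union of $\binom Wd$ and some edges outside $W$, with the group $\mathrm{Sym}(W)$. Then the set $\binom Wd$, or any set of edges disjoint from $W$, is fixed by the whole group. A co-block of this kind has an orbit of size one and gives no bound.

The way around this is to apply the same symmetry to *pairs* of edges. We fix $t-2$ elements of $X$ and look at what remains. Any two elements then lie in exactly $\lambda$ members, and small orbits force each member to be almost completely symmetric.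

## 8. A pairwise balanced family on $s+2$ edges

**Case B: $s+2\ge\binom wd$.** We derive a contradiction. Fix $W\subset[p]$ with $|W|=w$, and write $\binom Wd$ for the set of edges inside $W$.

**Step 1: a symmetric ground set $Y$ of size $s+2$.** We want a $\mathrm{Sym}(W)$-invariant $Y$ with $\binom Wd\subseteq Y\subseteq X$ and $|Y|=s+2$. Note $s+2\le v$ because $t\ge2$. Edges disjoint from $W$ are fixed by $\mathrm{Sym}(W)$, so we may use them freely, and there are many:
$$\frac{\binom{p-w}d}{\binom pd}=\prod_{i=0}^{d-1}\Bigl(1-\frac w{p-i}\Bigr)\ge\Bigl(1-\frac w{p-d+1}\Bigr)^d\ge1-\frac{dw}{p-d+1}\ge\frac12 .$$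
The last inequality uses $p-d+1\ge2dw$, which follows from $p\ge\binom wd+2dw$ and $\binom wd\ge d$. If $s+2\le\binom wd+\binom{p-w}d$, let $Y=\binom Wd\cup Z_0$ with $Z_0\subseteq\binom{[p]\setminus W}d$ of size $s+2-\binom wd$. Otherwise $s+2>\binom{p-w}d\ge v/2$, so $v-(s+2)<v/2\le\binom{p-w}d$. In that case let $Y=X\setminus I$ with $I\subseteq\binom{[p]\setminus W}d$ of size $v-(s+2)$. Both choices have the required properties.

**Step 2: the family on $Y$.** Let $I=X\setminus Y$, so $|I|=v-s-2=t-2$, and let
$$\mathcal B_I=\{B\setminus I:\ I\subseteq B\in\mathcal B\}.$$
This is a $\mathrm{Sym}(W)$-invariant family of subsets of $Y$, since $I$ is invariant. Two distinct elements of $Y$ together with $I$ form a $t$-set. So any two distinct elements of $Y$ lie together in exactly $\lambda$ members of $\mathcal B_I$. By (i) each block has at least $t+1$ elements and is not $X$, so every member $B\in\mathcal B_I$ has $|B|\ge3$ and $B\ne Y$. From now on $B$ denotes a member of $\mathcal B_I$.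

**Step 3: every member is fixed by the symmetric group on most of $W$.** Let $e\ne f$ be in $B$ and $U=W\setminus(e\cup f)$. Then $|U|\ge w-2d=2d+\lambda+5$. The group $\mathrm{Sym}(U)$ fixes the edges $e$ and $f$ and the set $I$, so it permutes the $\lambda$ members containing $e,f$. Hence the stabilizer $H$ of $B$ in $\mathrm{Sym}(U)$ has index at most $\lambda<|U|$. The kernel $N$ of the action of $\mathrm{Sym}(U)$ on the cosets of $H$ is a normal subgroup contained in $H$. Since the quotient by $N$ embeds in a symmetric group on at most $\lambda<|U|$ points, it has order less than $|U|!$, so $N\neq1$. As $|U|\ge5$, every nontrivial normal subgroup of $\mathrm{Sym}(U)$ contains $\mathrm{Alt}(U)$. Thus $\mathrm{Alt}(U)\le H$.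

We upgrade $\mathrm{Alt}(U)$ to $\mathrm{Sym}(U)$. As $|U|\ge d+2$, each edge $g\in X$ is fixed by a transposition $\tau$ of two points of $U\setminus g$. If $\sigma\in\mathrm{Sym}(U)$ is odd, then $\sigma g=\sigma\tau g$ and $\sigma\tau$ is even. So $\mathrm{Alt}(U)$ and $\mathrm{Sym}(U)$ have the same orbits on $X$. The set $B$ is a union of such orbits, so $\mathrm{Sym}(U)$ fixes $B$.

**Step 4: the large class $U_B$ and the small set $C_B$.** We glue the sets $W\setminus(e\cup f)$ together. On $W$, let $x\sim y$ mean that $x=y$ or the transposition $(x\,y)$ fixes $B$. This is an equivalence relation, because $(x\,z)=(x\,y)(y\,z)(x\,y)$ for distinct $x,y,z$. By Step 3, for all distinct $e,f\in B$ the set $W\setminus(e\cup f)$ lies in one class. Its size is at least $w-2d>w/2$, since $w>4d$. There is only one class of size greater than $w/2$, so all these sets lie in the same class. Call it $U_B$, and put $C_B=W\setminus U_B$. Transpositions generate the symmetric group, so we have: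
$$\mathrm{Sym}(U_B)\text{ fixes }B,\quad\text{and}\quad |U_B|\ge w-2d>d; \tag{2}$$
$$C_B\subseteq e\cup f\ \text{ for all distinct } e,f\in B. \tag{3}$$
Statement (3) says equivalently that each $c\in C_B$ is missed by at most one element of $B$.

**Step 5: a member containing two disjoint edges of $W$ contains all of $\binom Wd$.** Let $e,f\subset W$ be disjoint edges with $e,f\in B$. We claim $C_B=\emptyset$. Suppose not. By (3), $C_B\subseteq e\cup f$. By symmetry let $c\in C_B\cap e$. Then $f$ misses $c$. If $f\not\subseteq C_B$, choose $x\in f\cap U_B$ and $y\in U_B\setminus f$, which exists since $|U_B|>d$. By (2), $(x\,y)$ maps $f$ to another element of $B$. This element misses $c$ too, because $y\ne c$. So two elements of $B$ miss $c$, against (3). Hence $f\subseteq C_B$. Now $C_B\cap f\ne\emptyset$, and the same argument with $e$ and $f$ exchanged gives $e\subseteq C_B$. Let $g$ be a third element of $B$, which exists as $|B|\ge3$. Each $c\in e$ lies in $C_B$ and is missed by $f$, so it is not missed by $g$. Hence $g\supseteq e$, so $g=e$, a contradiction. Thus $C_B=\emptyset$, $U_B=W$, $\mathrm{Sym}(W)$ fixes $B$, and since $e\in B$ we get $B\supseteq\binom Wd$.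

Fix disjoint edges $e_0,f_0\subset W$ (possible, since $w\ge2d$), and let $B_1,\dots,B_\lambda$ be the members containing both. All of them contain $\binom Wd$. Therefore, for *any* two distinct elements of $\binom Wd$, the $\lambda$ members containing both are exactly $B_1,\dots,B_\lambda$.

**Step 6: every $z\in Y\setminus\binom Wd$ lies in all $B_i$.** Choose $e\in\binom Wd$ disjoint from $z$, which is possible since $w-d\ge d$. There are $\lambda$ members containing $e$ and $z$. If all of them are among the $B_i$, they are all of the $B_i$ and we are done. Otherwise some $B\ni e,z$ is none of the $B_i$. By the last remark of Step 5, $e$ is then the only element of $\binom Wd$ in $B$. If $e\not\subseteq C_B$, a transposition of a point of $e\cap U_B$ with a point of $U_B\setminus e$ fixes $B$ and moves $e$ to another element of $\binom Wd$ in $B$, a contradiction. So $e\subseteq C_B$. Each $c\in e$ is missed by $z$, so by (3) every element of $B$ other than $z$ contains $c$. Hence every element of $B$ other than $z$ contains $e$, that is, equals $e$. So $|B|=2$, against $|B|\ge3$.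

**Step 7: conclusion.** Now $B_1\supseteq\binom Wd$ and $B_1$ contains every $z\in Y\setminus\binom Wd$, so $B_1=Y$. This contradicts Step 2. Case B is impossible, so $s\le\lambda$. $\square$

## 9. One block size, and stability in $p$

For $p\ge p_0$ we have $p\ge2dw$, hence $p\ge d\lambda$, and $v\ge p\ge2\lambda+2$.

For (a) we need a linear algebra fact, Gottlieb's theorem (D. H. Gottlieb, *A certain class of incidence matrices*, Proc. AMS 17 (1966)): the inclusion matrix of $j$-subsets versus $s$-subsets of a $v$-set has rank $\binom vj$ if $j\le s\le v-j$. In other words, if a real function $f$ on $j$-subsets satisfies $\sum_{A\subseteq S,\,|A|=j}f(A)=0$ for all $s$-sets $S$, then $f=0$. Here is a short proof. Fix a $j$-set $A_0$ and average $f$ over all permutations of the $v$-set that preserve $A_0$. The average satisfies the same equations, has the same value at $A_0$, and depends only on $|A\cap A_0|$. Let its value be $f_i$ when $|A\cap A_0|=i$. For $0\le a\le j$ there is an $s$-set $S$ with $|S\cap A_0|=a$, because $a\le j\le s$ and $s-a\le s\le v-j$. It gives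
$$\sum_{i=0}^a\binom ai\binom{s-a}{j-i}f_i=0 .$$
The coefficient of $f_a$ is $\binom{s-a}{j-a}>0$. So $f_0=0$, then $f_1=0$, and so on up to $f_j=f(A_0)=0$. $\square$

**Proof of (a).** Let $K=\{k\}$ and $p\ge p_0$. Then $\mathcal F$ is a family of $j$-sets with $1\le j<s\le\lambda$, and $j+s\le2\lambda\le v$, so Gottlieb's theorem applies. By (1), the inclusion matrix maps the indicator vector of $\mathcal F$ to the constant vector $\lambda$. It maps the constant vector $\lambda/\binom sj$ to the same image. By injectivity the indicator of $\mathcal F$ is constant. Since $\mathcal F\ne\emptyset$, it consists of all $j$-sets, and the design is trivial. So non-trivial ordinary designs have $p<p_0$. For each $p$ there are only finitely many families of subsets of $X$ and finitely many $t$, so there are only finitely many such designs. $\square$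

So near the top, one co-block size never suffices. The two sizes 7 and 8 in Section 1 were not a luxury.

**Proof of (b).** Let $p\ge p_0$. Two sets of edges are in the same $S_p$-orbit if and only if they are isomorphic after isolated vertices are discarded. By the bound $s\le\lambda$, a design with $t\ge2$ satisfying (i) is given by an integer $s$ with $2\le s\le\lambda$ and a nonempty set $\mathcal T$ of isomorphism types of $d$-uniform hypergraphs with between $1$ and $s-1$ edges. Condition (1) says that every $d$-uniform hypergraph with $s$ edges has exactly $\lambda$ edge-subsets of type in $\mathcal T$. A hypergraph with at most $\lambda$ edges has at most $d\lambda\le p$ non-isolated vertices, so all types with at most $\lambda$ edges occur in $[p]$. Hence condition (1) for $(s,\mathcal T)$ does not depend on $p\ge p_0$. The same holds for (ii), which says that for some number of edges occurring in $\mathcal T$, not all types with that many edges are in $\mathcal T$. The condition $t=v-s\ge2$ holds automatically. There are finitely many pairs $(s,\mathcal T)$. So the number of non-trivial designs is a finite number $N(d,\lambda)$ independent of $p\ge p_0$, and it is computed by testing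 finitely many pairs on finitely many hypergraphs. (It does not matter whether we count sets $\mathcal B$ or pairs $(t,\mathcal B)$. If $\mathcal F$ satisfied (1) with the same $\lambda$ for $s<s'$, then all $\lambda$ members in an $s'$-set would lie in each of its $s$-subsets. The intersection of these subsets is empty, but members are nonempty.)

For $p<p_0$ there are only finitely many designs altogether. So there are infinitely many non-trivial designs for $(d,\lambda)$ if and only if $N(d,\lambda)\ge1$. $\square$

## 10. Deviation from the values on matchings

We turn to Theorem 3. By Theorem 2(b) it suffices to show that there are no non-trivial designs with $p\ge p_0$ for the given $(d,\lambda)$. Let $\lambda\le8$, $d\ge2$, $p\ge p_0$, and suppose $\mathcal F$ is the co-block family of a non-trivial design with $t\ge2$. Then $s\le\lambda$, and $p\ge d\lambda\ge ds$, so every hypergraph with at most $s$ edges has a copy in $[p]$.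

**Definition.** Let $\chi(A)=1$ if $A\in\mathcal F$ and $\chi(A)=0$ otherwise. For $0\le j\le s$ let $\tau_j=\chi(\text{matching of size }j)$, which is well defined by $S_p$-invariance. For $|A|\le s$ put $D(A)=\chi(A)-\tau_{|A|}$. For a set $C$ of edges with $|C|+k\le s$ let
$$D_k(C)=D(C\sqcup k\text{ new edges, disjoint from each other and from } C).$$
This depends only on $k$ and the type of $C$.

*Example.* Take the family of Section 1, for $p\ge18$, so that a matching of size $9$ exists. Then $s=9$. A matching contains no $K_4$, so $\tau_8=1$ and all other $\tau_j$ are $0$. Hence $D(A)=1$ if $A$ has 7 edges and contains a $K_4$, $D(A)=-1$ if $A$ has 8 edges and contains a $K_4$, and $D(A)=0$ otherwise. In particular $D_0(K_4)=0$, $D_1(K_4)=1$, $D_2(K_4)=-1$. We shall see that this pattern is forced.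

**Step 1: basic relations.** We have $D(A)\in\{-1,0,1\}$, and $D=0$ on matchings. Moreover $D(A)=0$ if $|A|\in\{0,s\}$, because co-blocks have between $1$ and $s-1$ elements. For an $s$-set $S$, (1) gives $\sum_{A\subseteq S}\chi(A)=\lambda$, and for a matching of size $s$ it gives
$$\lambda=\sum_{j\in J}\binom sj,\qquad J=\{j:\tau_j=1\}\subseteq\{1,\dots,s-1\}. \tag{4}$$
Subtracting, $\sum_{A\subseteq S}D(A)=0$ for every $s$-set $S$. Let $|C|\le s$ and let $S$ consist of $C$ and $s-|C|$ new disjoint edges. A subset of $S$ consists of some $C'\subseteq C$ and some $k$ of the new edges, so
$$\sum_{C'\subseteq C}\ \sum_{k=0}^{s-|C|}\binom{s-|C|}kD_k(C')=0 . \tag{5}$$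

**Step 2: special sets.** If $D$ vanished identically, $\mathcal F$ would be the family of all sets with sizes in $J$, against (ii). So $D\not\equiv0$. Let $c$ be the least size of a set $C$ with some $D_k(C)\ne0$. Call a set $C$ of size $c$ with some $D_k(C)\neq 0$ **special**, and put $n=s-c$. Every copy of a special set is special.

A special $C$ has no isolated edge, that is, no edge disjoint from all the others. Indeed, if $C=C_0\sqcup\{\text{isolated edge}\}$, then $D_k(C)=D_{k+1}(C_0)=0$ by minimality of $c$. Since $D=0$ on matchings, $D_k$ vanishes on sets of size $0$ and $1$, so $c\ge2$.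

**Step 3: $n\ge3$.** For $|C|=c$ all proper subsets contribute $0$ in (5), and $D_n(C)=0$ because its argument has size $s$. So
$$\sum_{k=0}^{n-1}\binom nkD_k(C)=0\qquad(|C|=c). \tag{6}$$
Let $C$ be special. If $n=0$, the only value is $D_0(C)=D(C)=0$, since $|C|=s$. If $n=1$, (6) says $D_0(C)=0$. If $n=2$, (6) says $D_0(C)+2D_1(C)=0$, and with values in $\{-1,0,1\}$ both vanish. Each time $C$ is not special, a contradiction. So $n\ge3$ and $s=c+n\ge5$.

**Step 4: $J=\{s-1\}$ and $\lambda=s$.** For $2\le j\le s-2$ we have $\binom sj\ge\binom s2\ge10>\lambda$, and also $2s\ge10>\lambda$. Since $\lambda\ge1$, (4) leaves only $J=\{1\}$ or $J=\{s-1\}$, and $\lambda=s$. If $J=\{1\}$, all singletons are in $\mathcal F$. They already account for $s=\lambda$ members in every $s$-set. Any other co-block would lie in some $s$-set and give one member too many. So $\mathcal F$ is the set of all singletons, which violates (ii). Hence $J=\{s-1\}$, $\tau_{s-1}=1$, all other $\tau_j$ are $0$, and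
$$D(A)\in\{0,1\}\ \text{ if } |A|<s-1;\qquad D(A)\in\{0,-1\}\ \text{ if } |A|=s-1. \tag{7}$$

## 11. Local equations one and two edges above a special set

We use (5) for sets of size $c$, $c+1$, $c+2$ to bound how many special sets can lie close together. For a set $Q$ let $r(Q)$ be the number of special subsets of $Q$.

**Step 1: the values on a special set.** Let $C$ be special. By (6),
$$\sum_{k\le n-2}\binom nkD_k(C)=-n\,D_{n-1}(C).$$
By (7) the terms on the left are non-negative and $D_{n-1}(C)\in\{0,-1\}$. If $D_{n-1}(C)=0$, all $D_k(C)$ vanish, which is not the case. So $D_{n-1}(C)=-1$ and the left side equals $n$. For $2\le k\le n-2$ we have $\binom nk>n$, so $D_k(C)=0$ for these $k$. There remains $D_0(C)+nD_1(C)=n$ with $n\ge3$. Thus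
$$D_0(C)=0,\quad D_1(C)=1,\quad D_k(C)=0\ (2\le k\le n-2),\quad D_{n-1}(C)=-1 . \tag{8}$$

**Step 2: sets $Q$ of size $c+1$.** In (5) for $Q$ the weights are $\binom{n-1}k$, $0\le k\le n-1$. By (8) each special subset contributes $(n-1)\cdot1+1\cdot(-1)=n-2$. Other subsets of size at most $c$ contribute $0$. For $Q$ itself $D_{n-1}(Q)=0$ (size $s$), and $D_{n-2}(Q)$ has weight $n-1$. So
$$r(Q)(n-2)+\sum_{k\le n-3}\binom{n-1}kD_k(Q)=-(n-1)D_{n-2}(Q)\in\{0,n-1\}. \tag{9}$$
The sum on the left is non-negative by (7), because the sets have size at most $c+1+n-3=s-2$. Hence $r(Q)(n-2)\le n-1$, that is,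
$$r(Q)\le2\ \text{ if } n=3,\qquad r(Q)\le1\ \text{ if } n\ge4. \tag{10}$$

**Step 3: sets $R$ of size $c+2$ when $n\ge4$.** We show $r(R)\le1$. In (5) for $R$ the weights are $\binom{n-2}k$, $0\le k\le n-2$.

A special subset contributes $(n-2)\cdot1=n-2$ by (8). Only $k=1$ counts, since $D_{n-2}=0$ for $n\geq 4$ and $D_{n-1}$ does not occur.

Let $Q\subset R$ have size $c+1$. If $r(Q)=1$, the left side of (9) is positive, so $D_{n-2}(Q)=-1$ and $\sum_{k\le n-3}\binom{n-1}kD_k(Q)=1$. The weights with $1\le k\le n-3$ are at least $n-1\ge3$, so $D_0(Q)=1$ and the other $D_k(Q)$ with $k\le n-3$ vanish. The contribution of $Q$ to (5) for $R$ is $D_0(Q)+D_{n-2}(Q)=1-1=0$. If $r(Q)=0$, there are two possibilities. Either $D_{n-2}(Q)=0$ and then all $D_k(Q)$ vanish, with contribution $0$. Or $D_{n-2}(Q)=-1$ and $\sum_{k\le n-3}\binom{n-1}kD_k(Q)=n-1$. The weights are $1$ for $k=0$, $n-1$ for $k=1$, and greater than $n-1$ for $2\le k\le n-3$. So only $D_1(Q)=1$ is possible, with all others zero, and the contribution is $(n-2)-1\ge0$. In all cases the contribution of $Q$ is non-negative.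

For $R$ itself $D_{n-2}(R)=0$ (size $s$), $D_{n-3}(R)\in\{0,-1\}$ has weight $n-2$, and $D_k(R)\ge0$ for $k\le n-4$. So $R$ contributes at least $-(n-2)$. All contributions sum to $0$, hence $(n-2)r(R)\le n-2$, so
$$r(R)\le1\qquad(n\ge4,\ |R|=c+2). \tag{11}$$

**Step 4: sets $R$ of size $c+2$ when $n=3$.** Now (9) reads $r(Q)+D_0(Q)=-2D_1(Q)$ with $D_0(Q)\in\{0,1\}$, $D_1(Q)\in\{0,-1\}$. So
$$(D_0(Q),D_1(Q))=(0,0),\ (1,-1),\ (0,-1)\quad\text{for } r(Q)=0,1,2 \text{ respectively.}$$
In (5) for $R$ the weights are $1,1$ for $k=0,1$. Each special subset contributes $D_0+D_1=0+1=1$. Each $Q\subset R$ of size $c+1$ contributes $D_0+D_1$, which is $-1$ if $r(Q)=2$ and $0$ otherwise. The set $R$ contributes $D_0(R)\in\{0,-1\}$, since $|R|=s-1$ and $D_1(R)=0$. With $q_2(R)$ denoting the number of $Q\subset R$ with $|Q|=c+1$ and $r(Q)=2$, we get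
$$r(R)-q_2(R)\in\{0,1\}\qquad(n=3,\ |R|=c+2). \tag{12}$$

So the method for killing a candidate special hypergraph $C$ is as follows. Either exhibit a $Q$ with one more edge containing three copies of $C$, against (10). Or exhibit an $R$ with two more edges containing at least two special sets, any two with union $R$. Then no $Q\subset R$ with $c+1$ edges contains two special sets, so $q_2(R)=0$ and $r(R)\ge2$. This contradicts (11) if $n\ge4$ and (12) if $n=3$. The second way will be used when only one type can still be special, so that $r(R)$ is just the number of copies of it in $R$.

## 12. Sunflowers, and special graphs with at most five edges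

**Step 1: $c\ne2$ for all $d$, hence $\lambda\ge6$.** Suppose $c=2$. A special pair $\{e,f\}$ has no isolated edge, so $|e\cap f|=i$ with $1\le i\le d-1$. Take three edges that pairwise meet in one common set of $i$ vertices (a sunflower with kernel of size $i$). They use at most $3d\le ds\le p$ vertices. All three pairs are copies of the special pair. So this $Q$ of size $3=c+1$ has $r(Q)=3$, against (10). Hence $c\ge3$, $s=c+n\ge6$, and $\lambda=s\ge6$. So for $\lambda\le5$ and $p\ge p_0$ there is no non-trivial design, and the conjecture holds for all $d\ge2$ when $\lambda\le5$.

**Step 2: the candidates for $d=2$.** From now on $d=2$. Then $3\le c\le s-3\le5$, as $s=\lambda\le8$. A special graph $C$ has $c$ edges and, isolated vertices being ignored, every component has at least two edges. Write $P_k$ for the path on $k$ vertices. By (10) no graph with $c+1$ edges contains three copies of $C$. One consequence is used often: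

(L) *No vertex $y$ of $C$ has two neighbors of degree 1.* Otherwise add a new pendant edge at $y$. Now $y$ has at least three neighbors of degree 1, and deleting any one of these three pendant edges leaves a copy of $C$.

**Step 3: $c=3$.** The graphs with 3 edges and no isolated edge are $K_{1,3}$, $P_4$ and $K_3$. A disconnected one would need two components with at least two edges each. $K_{1,3}$ is excluded by (L). $P_4$ is excluded because $C_4$ contains 4 copies. So $K_3$ is the only special type. Let $R$ be $K_4$ minus an edge, with $5=c+2$ edges. It contains exactly two triangles, and their union is $R$. So $r(R)=2$ and $q_2(R)=0$, a contradiction to (11) or (12).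

**Step 4: $c=4$.** Connected graphs with 4 edges are the trees on 5 vertices, namely $K_{1,4}$, the spider with legs $2,1,1$, and $P_5$, and the graphs with one cycle on 4 vertices, namely $C_4$ and the triangle with a pendant edge. The only disconnected graph without isolated edge is $P_3+P_3$.

* $K_{1,4}$, the spider with legs $2,1,1$, and $P_3+P_3$ are excluded by (L).
* $P_5$ is excluded because $C_5$ contains 5 copies.
* The triangle with a pendant edge is excluded because $K_4$ minus an edge contains 4 copies: delete any edge other than the one that joins the two vertices of degree 3.

So $C_4$ is the only special type. Let $R=K_{2,3}$, with $6=c+2$ edges. It contains three $C_4$'s, one for each pair of vertices on the side of size 3, and any two have union $R$. So $r(R)=3$ and $q_2(R)=0$, a contradiction to (11) or (12).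

**Step 5: $c=5$.** Then $s=8$ and $n=3$. The graphs with 5 edges and no isolated edge are the following.

Trees on 6 vertices: sorted by maximum degree, they are $K_{1,5}$; the spider $(2,1,1,1)$; for maximum degree 3 either two adjacent vertices of degree 3 with two leaves each (the double star; the degree sum $10=3+3+4\cdot1$ leaves no other vertices) or one vertex of degree 3, giving the spiders $(3,1,1)$ and $(2,2,1)$; and $P_6$.

* $K_{1,5}$, the double star, and the spiders $(3,1,1)$ and $(2,1,1,1)$ are excluded by (L).
* The spider $(2,2,1)$ is excluded because the spider $(2,2,2)$ contains 3 copies: delete any one of its three leaf edges.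
* $P_6$ is excluded because $C_6$ contains 6 copies.

Connected graphs on 5 vertices with 5 edges have one cycle, of length 3, 4 or 5.

* The triangle with two pendant edges at one vertex is excluded by (L).
* The triangle with pendant edges at two different vertices (the bull) is excluded because the triangle with a pendant edge at each vertex contains 3 copies.
* The triangle with a pendant path of length 2 is excluded because two triangles sharing a vertex contain 4 copies: delete any of the four edges at the common vertex.
* $C_4$ with a pendant edge is excluded because $K_{2,3}$ contains 6 copies: deleting any edge of $K_{2,3}$ leaves a $C_4$ and a pendant edge.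
* $C_5$ remains.

A connected graph on 4 vertices with 5 edges is $K_4$ minus an edge. It is excluded because $K_4$ contains 6 copies. A disconnected graph without isolated edge has components with 2 and 3 edges, so it is $P_3+G$ with $G$ connected. It is excluded by (L), applied to the middle vertex of $P_3$.

So $C_5$ is the only special type. Let $R$ consist of two vertices joined by internally disjoint paths of lengths $2,2,3$, so $R$ has $7=c+2$ edges. The cycles of $R$ are formed by two of the three paths and have lengths $4,5,5$. So $R$ contains exactly two $C_5$'s. Both use the path of length 3, and together they use both paths of length 2, so their union is $R$. Hence $r(R)=2$ and $q_2(R)=0$, a contradiction to (12).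

**Step 6: conclusion.** For $d=2$, $\lambda\le8$, $p\ge p_0$ there is no non-trivial design, so $N(2,\lambda)=0$. By Theorem 2(b) there are only finitely many non-trivial designs with $t\ge2$ overall. For $\lambda=9$ Theorem 1 gives infinitely many. So for $d=2$ the least $\lambda$ for which the conjecture fails is exactly $9$. $\square$
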